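# Almost multiplicative functionals on $H^\infty(\mathbb D)$

## 1. The theorem and the words in it

Let $H^\infty=H^\infty(\mathbb D)$ be the Banach algebra of bounded holomorphic functions on the open unit disc $\mathbb D$, with the supremum norm.

**Theorem 1.** For every $\delta_0>0$ there is $\varepsilon>0$ such that every $\varepsilon$-multiplicative linear functional $F$ on $H^\infty$ satisfies $\|F-\varphi\|<\delta_0$ for some multiplicative linear functional $\varphi$ on $H^\infty$.

**Definition.** Let $A$ be a complex Banach algebra. A linear functional $F:A\to\mathbb C$ is *$\varepsilon$-multiplicative* if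
$$|F(ab)-F(a)F(b)|\le\varepsilon\|a\|\|b\|\qquad(a,b\in A).\tag{1}$$
It is *multiplicative* if $F(ab)=F(a)F(b)$ for all $a,b$; the zero functional counts as multiplicative. The algebra $A$ *has the property* (almost multiplicative maps are close to multiplicative ones) if for every $\delta>0$ there is $\varepsilon>0$ such that each $\varepsilon$-multiplicative $F$ on $A$ satisfies $\|F-\varphi\|<\delta$ for some multiplicative $\varphi$.

So Theorem 1 says that $H^\infty$ has the property. Put differently, $H^\infty$ has no "almost corona": there are no almost multiplicative functionals that stay far from every multiplicative one. Note that continuity of $F$ is not assumed in (1), and that closeness is measured in the norm of the dual, uniformly over the whole unit ball of $H^\infty$. As background: every $C(K)$ has the property, B. E. Johnson (1986) proved that the disc algebra has it, and S. J. Sidney constructed a uniform algebra (a closed subalgebra of some $C(K)$) that does not. So some property of the disc must enter the proof.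

Write $\rho(z,w)=\left|\frac{z-w}{1-\bar zw}\right|$ for the pseudohyperbolic distance; for instance $\rho(0,w)=|w|$. The Schwarz–Pick lemma says $\rho(g(z),g(w))\le\rho(z,w)$ for $g\in H^\infty$, $\|g\|\le1$, $g$ nonconstant. Since $|1-\overline{g(z)}g(w)|\le2$, scaling gives, for every $g\in H^\infty$,
$$|g(z)-g(w)|\le2\|g\|\,\rho(z,w).\tag{2}$$

Two examples show what almost multiplicative functionals look like.

*Shrinking.* For $0<s\le\frac12$ let $F(f)=(1-s)f(0)$. Then $F(fg)-F(f)F(g)=s(1-s)f(0)g(0)$, so $F$ is $s(1-s)$-multiplicative. A multiplicative $\varphi$ has $\varphi(1)\in\{0,1\}$, so testing on $f=1$ gives $\|F-\varphi\|\ge\min(s,1-s)=s$. Taking $s=\delta$, we see that the number $\varepsilon(\delta)$ in the property must satisfy $\varepsilon(\delta)<\delta(1-\delta)$ for $\delta\le\frac12$. The proof below gives no explicit $\varepsilon(\delta)$, but by this example it cannot be better than linear.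

*Averaging two points.* Let $F(f)=\frac12(f(z)+f(w))$. Then $F(fg)-F(f)F(g)=\frac14(f(z)-f(w))(g(z)-g(w))$. By (2), $F$ is $\rho(z,w)^2$-multiplicative, and $\|F-\varphi_z\|\le\rho(z,w)$, where $\varphi_z(f)=f(z)$. Conversely, with $f(\zeta)=\frac{z-\zeta}{1-\bar z\zeta}$ we get $|F(f^2)-F(f)^2|=\frac14\rho(z,w)^2$. So an average of two point evaluations is $\varepsilon$-multiplicative only if $\rho(z,w)\le2\sqrt\varepsilon$, and then it is close to an evaluation.

## 2. General facts about $F$, and the finite set

**Lemma 1.** Let $F$ be $\varepsilon$-multiplicative on a complex Banach algebra $A$. Then $\|F\|\le1+\varepsilon$. If $A$ has a unit with $\|1\|=1$ and $\varepsilon\le\frac14$, then either $\|F\|\le2\varepsilon$ or $|F(1)-1|\le2\varepsilon$.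

*Proof.* Let $t=\frac{1+\sqrt{1+4\varepsilon}}2$, so that $1\le t\le1+\varepsilon$ and $t^2=t+\varepsilon$. Suppose $\|a\|\le1$ and $|F(a)|>t$, and put $x_n=|F(a^{2^n})|$. By (1), $x_{n+1}\ge x_n^2-\varepsilon$, so
$$x_{n+1}-t\ge x_n^2-t^2=(x_n-t)(x_n+t)\ge2(x_n-t),$$
where inductively $x_n>t\ge1$. Hence $x_n\to\infty$. Now for all $x,y,z\in A$,
$$F(z)\big[F(xy)-F(x)F(y)\big]=\big[F(xy)F(z)-F(xyz)\big]+\big[F(xyz)-F(x)F(yz)\big]+F(x)\big[F(yz)-F(y)F(z)\big],$$
so $|F(z)||F(xy)-F(x)F(y)|\le(2\varepsilon\|x\|+\varepsilon|F(x)|)\|y\|\|z\|$. Take $z=a^{2^n}$, of norm at most $1$, and let $n\to\infty$: the right side stays bounded while $|F(z)|\to\infty$, so $F(xy)=F(x)F(y)$. Thus $F$ is multiplicative. But a multiplicative functional on a Banach algebra has norm at most $1$, contradicting $|F(a)|>t\ge1$. So $\|F\|\le t\le1+\varepsilon$.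

For the second claim, $|F(1)||1-F(1)|\le\varepsilon$, and one of the two factors is at least $\frac12$, so the other is at most $2\varepsilon$. If $|F(1)|\le2\varepsilon$, then $|F(a)|(1-2\varepsilon)\le|F(a)-F(a)F(1)|\le\varepsilon\|a\|$, so $\|F\|\le2\varepsilon$. $\square$

If $\|F\|\le2\varepsilon$, then $F$ is close to $\varphi=0$. So the case that matters is
$$|F(1)-1|\le2\varepsilon,\qquad\varepsilon\le\tfrac18,\tag{3}$$
and then $\|F\|\le\frac98$.

**The case $A=\mathbb C$.** Here $F(a)=ca$ with $|c||1-c|\le\varepsilon$, so $c$ is within $2\varepsilon$ of $0$ or of $1$.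

**The case of a finite set.** Let $A=\mathbb C^n$ be the algebra of all functions on $\{1,\dots,n\}$ with the sup norm, and let $F$ satisfy (3). We claim that $F$ is close to an evaluation with an error that does not depend on $n$. For each subset $S$, the function $1_S$ is idempotent, so $|F(1_S)||1-F(1_S)|\le\varepsilon$ and $F(1_S)$ lies within $2\varepsilon$ of $0$ or of $1$, not both as $4\varepsilon<1$. Let $\mathcal U$ be the family of $S$ for which it is near $1$.

* $\emptyset\notin\mathcal U$, because $F(0)=0$.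
* Exactly one of $S,S^c$ is in $\mathcal U$, because $F(1_S)+F(1_{S^c})=F(1)$ is within $2\varepsilon$ of $1$ and $6\varepsilon<1$.
* If $S,S'\in\mathcal U$ then $S\cap S'\in\mathcal U$, because $|F(1_{S\cap S'})|\ge(1-2\varepsilon)^2-\varepsilon\ge1-5\varepsilon>2\varepsilon$.

So $\mathcal U$ is an ultrafilter on a finite set. If no singleton were in $\mathcal U$, all complements of singletons would be, and hence their intersection $\emptyset$. Thus $\{i_0\}\in\mathcal U$ for some $i_0$. With $e=1_{\{i_0\}}$ we have $fe=f(i_0)e$, so $|f(i_0)-F(f)||F(e)|\le\varepsilon\|f\|$, and $|F(e)|\ge\frac34$ gives $|F(f)-f(i_0)|\le\frac43\varepsilon\|f\|$.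

The number of points never entered, because each step used at most three idempotents. Keep this argument in mind: the proof of Theorem 1 ends with it. The obstacle is that $H^\infty$ has no idempotents except $0$ and $1$.

## 3. The textbook theorems that are quoted

Let $\mathbb T=\partial\mathbb D$, $m$ the normalized Lebesgue measure on $\mathbb T$, and $dA$ area measure. Functions in $H^\infty$ and $H^1$ are identified on $\mathbb T$ with their boundary values. $\mathcal M$ is the set of nonzero multiplicative functionals on $H^\infty$. It is weak\*-compact, being the weak\*-closed subset of the dual unit ball given by multiplicativity and $\varphi(1)=1$. Point evaluations belong to $\mathcal M$.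

For an arc $I'\subset\mathbb T$ with $m(I')=h\le1$, the *box* over $I'$ is $\{z\in\mathbb D:z/|z|\in I',\ 1-|z|\le h\}$, understood to be all of $\mathbb D$ when $h=1$.

**Definition.** A measure $\nu\ge0$ on $\mathbb D$ is a *Carleson measure with constant $A$* if every box over an arc with $m(I')=h$ has $\nu$-mass at most $Ah$.

For example, $dA$ is one, since a box over an arc of measure $h$ has area at most $2\pi h\cdot h\le2\pi h$. On the other hand $dA/(1-|z|)$ is not, since it gives $\mathbb D$ infinite mass.

The following results are used; see Garnett, *Bounded Analytic Functions*.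

* (Corona) [Carleson] If $u_1,\dots,u_n\in H^\infty$, $\|u_j\|\le1$ and $\max_j|u_j|\ge\eta>0$ on $\mathbb D$, there are $g_j\in H^\infty$ with $\sum u_jg_j=1$ and $\|g_j\|\le C(n,\eta)$.
* (Interpolation) [Carleson, P. Beurling] If $(w_n)$ is a finite or infinite sequence in $\mathbb D$ with $\rho(w_n,w_{n'})\ge a>0$ for $n\ne n'$, and $\sum(1-|w_n|)\delta_{w_n}$ (with $\delta_{w_n}$ the unit point mass) is a Carleson measure with constant $A$, there are $M=M(a,A)\ge1$ and $E_n\in H^\infty$ with $E_n(w_n)=1$, $E_n(w_{n'})=0$ for $n'\ne n$, and $\sum_n|E_n(z)|\le M$ on $\mathbb D$.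
* (Carleson embedding) If $\nu$ is a Carleson measure with constant $A$, then $\int|u|\,d\nu\le CA\|u\|_{H^1}$ for $u\in H^1$.
* (Duality) $L^\infty(\mathbb T)/H^\infty=(H^1_0)^*$ under $(v,u)\mapsto\int_{\mathbb T}vu\,dm$, where $H^1_0=\{u\in H^1:u(0)=0\}$.

As a small example for the interpolation theorem, take $w_n=1-2^{-n}$, $n\ge1$. For $n<n'$ put $x=2^{-n}$, $y=2^{-n'}\le x/2$; then $\rho(w_n,w_{n'})=\frac{x-y}{x+y-xy}\ge\frac{x-y}{x+y}\ge\frac13$. A box of height $h$ has mass at most $\sum_{2^{-n}\le h}2^{-n}\le2h$. So both hypotheses hold.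

Throughout, $C$ denotes absolute constants and $C(\delta)$ constants depending only on $\delta$; they may change from line to line.

## 4. What the corona theorem gives, and the constant it leaves depending on $k$

The natural first attempt is to combine (1) with Bezout equations.

**Lemma 2.** For all $n\in\mathbb N$ and $\gamma>0$ there is $\varepsilon_1(n,\gamma)>0$ such that if $F$ is $\varepsilon$-multiplicative on $H^\infty$ with (3), $\varepsilon\le\varepsilon_1(n,\gamma)$, and $u_1,\dots,u_n$ are in the unit ball of $H^\infty$, then some $z\in\mathbb D$ satisfies $|u_j(z)-F(u_j)|<\gamma$ for all $j\le n$.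

*Proof.* Suppose not. Put $v_j=(u_j-F(u_j))/3$. Since $|F(u_j)|\le\frac98$, we have $\|v_j\|\le1$, and $\max_j|v_j|\ge\gamma/3$ on $\mathbb D$. The corona theorem gives $\sum v_jg_j=1$ with $\|g_j\|\le C(n,\gamma/3)$. Now $|F(v_j)|=|F(u_j)||1-F(1)|/3\le\frac98\cdot\frac{2\varepsilon}3\le2\varepsilon$, so
$$1-2\varepsilon\le|F(1)|\le\sum_j\big(|F(v_j)||F(g_j)|+\varepsilon\|g_j\|\big)\le5n\,C(n,\gamma/3)\,\varepsilon,$$
which is false when $\varepsilon$ is small in terms of $n,\gamma$. $\square$

**The reduction.** Let $0<\delta_0<1$, let $F$ satisfy (3), and suppose that $\|F-\varphi\|\ge\delta_0$ for all $\varphi\in\mathcal M$. For each $\varphi\in\mathcal M$ there is $f$ in the unit ball with $|F(f)-\varphi(f)|>\delta_0/2$. For fixed $f$ this is a weak\*-open condition on $\varphi$, so by compactness finitely many $f_1^0,\dots,f_k^0$ in the unit ball satisfy $\max_i|F(f_i^0)-\varphi(f_i^0)|>\delta_0/2$ for all $\varphi\in\mathcal M$, in particular for all point evaluations. Put $\delta=\delta_0/6$ and $f_i=(f_i^0-F(f_i^0))/3$. As in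 the proof of Lemma 2,
$$\|f_i\|\le1,\qquad|F(f_i)|\le2\varepsilon,\qquad\max_{1\le i\le k}|f_i(z)|\ge\delta\quad(z\in\mathbb D).\tag{4}$$

Now apply the argument of Lemma 2 to $f_1,\dots,f_k$: we solve $\sum f_ig_i=1$ and get $1-2\varepsilon\le5k\,C(k,\delta)\,\varepsilon$. This contradicts nothing unless $\varepsilon$ is small in terms of $k$, and compactness gives *no control on $k$*. There are two separate losses: the constant $C(k,\delta)$, and the factor $k$ that comes from adding $k$ errors of size $\varepsilon$. Since $k$ depends on $F$, the attempt stops here. From now on $\delta<\frac16$ and (4) are fixed, and we derive a contradiction for $\varepsilon\le\varepsilon(\delta)$. *All constants below are independent of $k$.*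

## 5. Holomorphic substitutes for indicator functions

In the finite-set argument there were $2^n$ idempotents but only three were used at once, which is the kind of use that Lemma 2 permits. So choose an index function $i:\mathbb D\to\{1,\dots,k\}$ with $|f_{i(z)}(z)|\ge\delta/4$, and for $S\subset\{1,\dots,k\}$ let $\chi_S(z)=1$ if $i(z)\in S$ and $0$ otherwise. If the $\chi_S$ belonged to $H^\infty$, the ultrafilter argument would produce an index $i_0$ such that, from the point of view of $F$, $i(z)=i_0$; but $|F(f_{i_0})|\le2\varepsilon$ while $|f_{i_0}|\ge\delta/4$ wherever $i(z)=i_0$. That is the contradiction we aim for.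

The $\chi_S$ are not holomorphic, so they must be corrected. Smooth $\chi_S$ to $\tilde\chi_S$ at the scale $1-|z|$, so that $|\bar\partial\tilde\chi_S|\le C/(1-|z|)$, and solve a $\bar\partial$-equation. If $i(z)$ is chosen carelessly, it may change everywhere, and then the only bound for $|\bar\partial\tilde\chi_S|\,dA$ is $C\,dA/(1-|z|)$, which is not a Carleson measure. Two things are needed.

1. The index $i$ must be chosen by a stopping-time procedure, so that it changes only on a set $N$ on which $dA/(1-|z|)$ *is* a Carleson measure with constant $C(\delta)$.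
2. The correction to $\tilde\chi_S$ must be invisible to $F$. We look for boundedly many functions $h_1,\dots,h_L$, $L=L(\delta)$, with $F(h_l)\approx0$ and $\max_l|h_l|\ge\delta/2$ on $N$. Then we make the correction a combination of the $h_l$, so that $G_S\in H^\infty$ satisfies $|G_S-\tilde\chi_S|\le C_0\max_l|h_l|$. Lemma 2, applied to the $L$ functions $h_l$ and to three of the $G_S$, then finds points off $N$ where $G_S$ is close to $\chi_S$.

Sections 6–9 carry out item 1, Section 10 constructs the $h_l$, Sections 11–12 the $G_S$, and Section 13 finishes.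

## 6. Dyadic boxes and their neighbours

For $n\ge0$ the dyadic arcs of level $n$ are $I=\{e^{i\theta}:2\pi j2^{-n}\le\theta<2\pi(j+1)2^{-n}\}$, and $|I|=m(I)=2^{-n}$; two dyadic arcs are nested or disjoint. Endpoints of arcs of level $n$ are called dyadic points of level $n$. For $I\ne\mathbb T$ put
$$Q_I=\{z:z/|z|\in I,\ 1-|z|\le|I|\},\qquad T(I)=\{z\in Q_I:1-|z|>|I|/2\},$$
and put $Q_{\mathbb T}=\mathbb D$, $T(\mathbb T)=\{|z|<\frac12\}$. The sets $T(J)$ partition $\mathbb D$, and $Q_I$ is the disjoint union of the $T(J)$ with $J\subset I$. On $T(J)$ we have $|J|/2<1-|z|\le|J|$. Each $T(J)$ has diameter $\le C|J|$ and area $\le C|J|^2$. For $f\in H^\infty$ let $f_J=|J|^{-1}\int_Jf\,dm$.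

**Dyadic boxes suffice.** If $\nu(Q_I)\le A|I|$ for all dyadic $I$, then $\nu$ is a Carleson measure with constant $4A$. Indeed, let $m(I')=h$ and choose $n$ with $2^{-n-1}<h\le2^{-n}$. Then $I'$ is covered by at most two dyadic arcs of level $n$, the box over $I'$ lies in the union of their boxes, and the mass is at most $2A2^{-n}\le4Ah$.

**Definition.** A family $\mathcal F$ of dyadic arcs has *packing constant* $A$ if $\sum_{J\in\mathcal F,\,J\subset K}|J|\le A|K|$ for all dyadic $K$.

For example, the family of dyadic arcs starting at the point $1$ has packing constant $2$: if such an arc lies in $K$, then $K$ contains the point $1$, so $K$ is itself in the family, and the sum is $|K|(1+\frac12+\frac14+\cdots)$. The family of all dyadic arcs has no finite packing constant, since each level inside $K$ contributes $|K|$.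

**Definition.** Arcs $J\ne J'$ are *neighbours* if $|J'|/|J|\in\{\frac12,1,2\}$ and $\bar J\cap\bar J'\ne\emptyset$.

An arc has at most $8$ neighbours: two of its own level, at most two of the previous level (its parent, and the arc that touches it at the endpoint it shares with its parent), and at most four of the next level (its two halves, and one on each side).

Let $s(z)=(1-|z|^2)/16\le(1-|z|)/8$ and $\Delta_z=\{w:|w-z|<s(z)\}\subset\mathbb D$. One elementary fact is used twice. If $z\neq0$ and $|w-z|<|z|$, the angle $\alpha$ between $z$ and $w$ is less than $\frac\pi2$ and $|z|\sin\alpha$ is the distance from $z$ to the line through $0$ and $w$, so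
$$\alpha\le\tfrac\pi2\sin\alpha\le\tfrac\pi2\,\frac{|w-z|}{|z|}.\tag{5}$$

**Lemma 3.** (a) If $z\in T(J)$ and $w\in\Delta_z\cap T(J')$, then $J'=J$ or $J'$ is a neighbour of $J$. (b) If $J\ne J'$ are not neighbours, $z\in T(J)$ and $w\in T(J')$, then $\rho(z,w)\ge\frac1{17}$.

*Proof.* (a) Let $J$ have level $n$. Since $1-|w|$ lies between $\frac78(1-|z|)$ and $\frac98(1-|z|)$, the level of $J'$ is $n-1$, $n$ or $n+1$. If $n=0$ we are done, because the closure of every arc meets $\mathbb T$. Let $n\ge1$. Then $|z|\ge\frac12$, and by (5) the arguments of $z,w$ differ by at most $\frac\pi2\cdot\frac{s(z)}{|z|}\le\frac\pi2\cdot\frac{2^{-n}}4<\pi2^{-n}$. If $w/|w|\in J$, then $J\cap J'\ne\emptyset$ and we are done. Otherwise $w/|w|$ lies at angular distance $<\pi2^{-n}$ beyond an endpoint $e$ of $J$. The point $e$ is a dyadic point of level $n$. The next dyadic point of the level of $J'$ beyond $e$ is at angular distance at least $\pi2^{-n}$ from $e$: if that level is $n+1$ the spacing is $\pi2^{-n}$ and $e$ is one of the points; if it is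 $n$ or $n-1$, the next point is in particular a dyadic point of level $n$, at distance at least $2\pi2^{-n}$. So no such point separates $e$ from $w/|w|\in J'$, and $e\in\bar J'$. Hence $\bar J\cap\bar J'\ne\emptyset$.

(b) By (a), $|z-w|\ge s(z)$. And $|1-\bar zw|=|1-|z|^2+\bar z(z-w)|\le16s(z)+|z-w|$. So $\rho(z,w)\ge\frac{|z-w|}{16s(z)+|z-w|}\ge\frac1{17}$. $\square$

## 7. A stopping time that selects the index

**Purpose.** We choose a sparse family $\mathcal G$ of dyadic arcs, each carrying one index $i(I)$, so that below $I$ and outside its "children" the averages of $f_{i(I)}$ stay large.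

**Lemma 4.** There is $p=p(\delta)\ge1$ such that each dyadic $I$ contains a dyadic $J$ with $|J|=2^{-p}|I|$ and $|f_{i,J}|\ge\frac34\delta$ for some $i$, where $f_{i,J}=(f_i)_J$.

*Proof.* We look at $f_i$ at one point very close to the centre of $I$ and write its value as a Poisson integral. Let $\kappa=\delta/16$, let $x_I$ be the centre of $I$ ($x_{\mathbb T}=-1$), $r=1-\kappa|I|\ge\frac12$, $z'=rx_I$, and $P$ the Poisson kernel of $z'$. With $\theta$ the angle measured from $x_I$, $P=(1-r^2)/|e^{i\theta}-r|^2$.

The mass of $P$ outside $I$ is at most $\kappa$. If $I=\mathbb T$ it is $0$. If $I\ne\mathbb T$, then for $|\theta|\le\pi$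
$$|e^{i\theta}-r|^2=(1-r)^2+4r\sin^2\tfrac\theta2\ge4r\,\frac{\theta^2}{\pi^2}\ge\frac{2\theta^2}{\pi^2},$$
and $1-r^2\le2\kappa|I|$, so
$$\int_{\mathbb T\setminus I}P\,dm\le2\kappa|I|\cdot\frac{\pi^2}2\cdot\frac1{2\pi}\cdot2\int_{\pi|I|}^\infty\frac{d\theta}{\theta^2}=\kappa.$$
By (4) choose $i$ with $|f_i(z')|\ge\delta$. Then $|\int_If_iP\,dm|\ge\delta-\kappa=\frac{15}{16}\delta$.

Next, $P$ is nearly constant on small subarcs. Since $|\sin\theta|=|\operatorname{Im}(e^{i\theta}-r)|\le|e^{i\theta}-r|$,
$$|\partial_\theta\log P|=\frac{2r|\sin\theta|}{|e^{i\theta}-r|^2}\le\frac2{|e^{i\theta}-r|}\le\frac2{\kappa|I|}.$$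
Choose $p\ge1$ with $\exp(4\pi2^{-p}/\kappa)\le1+\frac\delta{16}$. A dyadic $J\subset I$ with $|J|=2^{-p}|I|$ has angular length $2\pi2^{-p}|I|$, so $\sup_JP\le(1+\frac\delta{16})\inf_JP$. Let $P_J$ be the mean of $P$ on $J$. On $J$ we have $|P-P_J|\le\sup_JP-\inf_JP\le\frac\delta{16}P$. Replacing $P$ by $P_J$ on each such $J$ therefore changes $\int_If_iP\,dm$ by at most $\frac\delta{16}\int_IP\,dm\le\frac\delta{16}$, and $|\sum_JP_J|J|f_{i,J}|\ge\frac{14}{16}\delta$. As $\sum_JP_J|J|=\int_IP\,dm\le1$, some $|f_{i,J}|\ge\frac78\delta\ge\frac34\delta$. $\square$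

For every dyadic $I$ fix such an arc $J(I)$ and index $i(I)$. Let $\mathcal S(I)$ be the set of maximal dyadic $K\subsetneq J(I)$ with $|f_{i(I),K}|<\delta/2$, and put
$$\mathrm{ch}(I)=\{J'\subset I\text{ dyadic}:|J'|=2^{-p}|I|,\ J'\ne J(I)\}\cup\mathcal S(I).$$
These arcs, the *children* of $I$, are pairwise disjoint proper subarcs of $I$. They leave a definite proportion of $I$ uncovered. Since $\|f_{i(I)}\|\le1$,
$$\tfrac34\delta|J(I)|\le\Big|\int_{J(I)}f_{i(I)}\,dm\Big|\le\tfrac\delta2|J(I)|+\Big|J(I)\setminus\bigcup\mathcal S(I)\Big|,$$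
so the uncovered part of $J(I)$ has measure at least $\frac\delta4|J(I)|$, and
$$\sum_{K\in\mathrm{ch}(I)}|K|\le(1-\theta)|I|,\qquad\theta=2^{-p}\delta/4.\tag{6}$$

Let $\mathcal G_0=\{\mathbb T\}$, $\mathcal G_{j+1}=\bigcup_{I\in\mathcal G_j}\mathrm{ch}(I)$ and $\mathcal G=\bigcup_j\mathcal G_j$. Arcs of the same generation are disjoint. If $K\subsetneq I$ are in $\mathcal G$, of generations $j$ and $i$, then $K$ is a descendant of $I$: if $i\le j$, the generation-$i$ ancestor of $K$ meets $I$, so equals $I$; if $i>j$, the generation-$j$ ancestor of $I$ meets $K$, so equals $K$, and then $I\subset K$, a contradiction. The same argument shows that no arc belongs to two generations, since the later copy would be a proper subarc of its ancestor in the earlier generation, which meets it and so equals it.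

**$\mathcal G$ has packing constant $1/\theta$.** Given $K_0$, the maximal elements of $\mathcal G$ inside $K_0$ are disjoint, and every element of $\mathcal G$ inside $K_0$ is one of them or a descendant of one. By (6) repeated, the $j$-th generation below a maximal $I$ has total length at most $(1-\theta)^j|I|$. Sum over $j$ and over the maximal $I$.

For dyadic $J$ let $I_J$ be the smallest element of $\mathcal G$ containing $J$; it exists because $\mathbb T\in\mathcal G$ and the dyadic arcs containing $J$ form a finite chain. If $I_J=I$, then $J\subset I$ and $J$ lies in no child of $I$. For $z\in T(J)$ put $i(z)=i(I_J)$. If $I_J=I$, then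
$$\text{either }|J|>2^{-p}|I|,\quad\text{or}\quad J\subset J(I)\text{ and }|f_{i(I),J}|\ge\delta/2.\tag{7}$$
Indeed, suppose $|J|\le2^{-p}|I|$. Then $J$ lies in some $J'\subset I$ of length $2^{-p}|I|$; if $J'\ne J(I)$, then $J$ lies in a child. So $J\subset J(I)$. If $|f_{i(I),J}|<\delta/2$, then $J\ne J(I)$, because $|f_{i(I),J(I)}|\ge\frac34\delta$, and so $J$ lies in an element of $\mathcal S(I)$, again a child.

## 8. Boxes on which a bounded function oscillates

**Purpose.** Statement (7) bounds averages over arcs; we want values of $f_{i(I)}$ on $T(J)$. The next lemma says that the average and the values agree up to $\eta$ except on a sparse family of boxes.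

**Lemma 5.** If $\|f\|\le1$ and $0<\eta\le1$, the family $\mathfrak B(f,\eta)=\{J:\sup_{T(J)}|f-f_J|>\eta\}$ has packing constant $C(\eta)$.

*Proof.* **Step 1: $|f'|^2(1-|z|^2)\,dA$ has small mass near the boundary.** We claim that for $x\in\mathbb T$ and $r>0$
$$\int_{\mathbb D\cap\{|z-x|<r\}}|f'|^2(1-|z|^2)\,dA\le4\pi r.\tag{8}$$
For $f=\sum a_nz^n$, the integral $\int_{\mathbb D}|z|^{2n-2}(1-|z|^2)\,dA$ equals $2\pi\big(\frac1{2n}-\frac1{2n+2}\big)=\frac\pi{n(n+1)}$, so by orthogonality
$$\int_{\mathbb D}|f'|^2(1-|z|^2)\,dA=\pi\sum_{n\ge1}\frac n{n+1}|a_n|^2\le\pi.$$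
This gives (8) for $r>1$. Apply the same bound to $f\circ\varphi_a$, where $\varphi_a(z)=\frac{a-z}{1-\bar az}$ is an involution of $\mathbb D$, and change variables: $\int_{\mathbb D}|f'|^2(1-|\varphi_a|^2)\,dA\le\pi$. For $0<r\le1$ take $a=(1-r)x$. If $|z-x|<r$, then $|1-\bar az|\le|1-\bar xz|+r|z|\le2r$, and $1-|a|^2=r(2-r)\ge r$, so
$$1-|\varphi_a(z)|^2=\frac{(1-|a|^2)(1-|z|^2)}{|1-\bar az|^2}\ge\frac{1-|z|^2}{4r}.$$
This gives (8).

**Step 2: each $J\in\mathfrak B(f,\eta)$ carries a disc with a definite share of this mass.** Let $J$ have level $n$; put $t=\eta/2\le\frac12$ and $r=1-t2^{-n}\ge\frac12$. Apply Cauchy's theorem to $f(Rz)/z$, $R<1$, on $\{r\le|z|\le1,\ z/|z|\in\bar J\}$ and let $R\to1$ by dominated convergence. The two circular sides give $i\int f\,d\theta$ over $J$ at radii $1$ and $r$, and each radial side contributes at most $\log(1/r)$. (For $J=\mathbb T$, cut the annulus along a radius; the radial terms cancel.) Since $\log(1/r)\le\frac{1-r}r\le2t2^{-n}$, the number $f_J$ differs from the mean of $f(re^{i\theta})$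 over $e^{i\theta}\in J$ by at most
$$\frac{2\log(1/r)}{2\pi2^{-n}}\le\frac{4t}{2\pi}\le t=\frac\eta2 .$$
Some $z\in T(J)$ has $|f(z)-f_J|>\eta$. So $|f(z)-f(re^{i\theta})|>\eta/2$ for some $e^{i\theta}\in J$. Since $|z|<1-\frac12 2^{-n}\le r$, we may join $z$ to the circle $|w|=r$ radially outward (along the radius to $e^{i\theta}$ if $z=0$) and then to $re^{i\theta}$ along $|w|=r$ over $\bar J$. The path has length at most $(1+2\pi)2^{-n}$, so at some point $w=w_J$ of it
$$|f'(w)|\ge\frac{\eta2^n}{2(1+2\pi)}\ge\frac{\eta2^n}{15},\qquad t2^{-n}\le1-|w|\le2^{-n},$$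
and $w/|w|\in\bar J$ (or $w=0$, $n=0$). Let $\Delta_J$ be the disc with centre $w$ and radius $t2^{-n}/2$. On $\Delta_J$,
$$t2^{-n}/2\le1-|\zeta|\le2\cdot2^{-n}.\tag{9}$$
By subharmonicity of $|f'|^2$,
$$\int_{\Delta_J}|f'|^2(1-|\zeta|^2)\,dA\ge\pi\,\frac{t^24^{-n}}4\cdot\frac{\eta^24^n}{225}\cdot\frac{t2^{-n}}2=c(\eta)|J|,\qquad c(\eta)>0.$$

**Step 3: the discs overlap boundedly often.** Fix $\zeta\in\mathbb D$. By (9), $\zeta\in\Delta_J$ forces $\frac12(1-|\zeta|)\le2^{-n}\le\frac2t(1-|\zeta|)$, so at most $1+\log_2(4/t)$ levels $n$ occur. For $n\le2$ there are at most $4$ arcs of level $n$. For $n\ge3$ we have $|w|\ge\frac78$ and $|w-\zeta|\le2^{-n}/4$, so by (5) the arguments of $w$ and $\zeta$ differ by at most $\frac\pi2\cdot\frac{2^{-n}/4}{7/8}<2^{-n}$. Hence $\bar J$ meets the open arc of angular length $2\cdot2^{-n}$ centred at $\zeta/|\zeta|$. As $2\cdot2^{-n}<2\pi2^{-n}$, this open arc contains at most one dyadic point of level $n$, so it meets at most two closed dyadic arcs of level $n$. So each $\zeta$ lies in at most $C(\eta)$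 of the discs $\Delta_J$.

**Step 4: summation.** Let $J\subset K$, let $x_K$ be the centre of $K$, and $\zeta\in\Delta_J$. If $w\ne0$, then
$$|\zeta-x_K|\le|\zeta-w|+(1-|w|)+\big|w/|w|-x_K\big|\le(\tfrac14+1+\pi)|K|<6|K|.$$
If $w=0$, then $K=\mathbb T$ and $|\zeta-x_K|<2$. Summing the lower bounds of Step 2 and using Step 3 and (8),
$$c(\eta)\sum_{J\in\mathfrak B(f,\eta),\,J\subset K}|J|\le C(\eta)\int_{\mathbb D\cap\{|\zeta-x_K|<6|K|\}}|f'|^2(1-|\zeta|^2)\,dA\le C(\eta)\cdot24\pi|K|.\qquad\square$$

## 9. The exceptional set $N$ and the smoothed indicators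

**Purpose.** We collect all boxes where the index function is unsatisfactory, either because $f_{i(z)}(z)$ may be small or because $i(z)$ may change, and show that they are sparse. Let $\mathcal N=\mathcal N_1\cup\mathcal N_2\cup\mathcal N_3$, where

* $\mathcal N_1=\{J:J\in\mathfrak B(f_{i(I)},\delta/4),\ I=I_J\}$ (oscillation),
* $\mathcal N_2=\{J:|J|>2^{-p}|I_J|\}$ (first alternative in (7)),
* $\mathcal N_3=\{J:\text{some neighbour }J'\text{ of }J\text{ has }I_{J'}\ne I_J\}$ (possible change of index).

**Lemma 6.** $\mathcal N$ has packing constant $A=A(\delta)$.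

*Proof.* Fix a dyadic $K_0$ and let $J\subset K_0$. The arcs $I_J$ and $K_0$ both contain $J$, so either $I_J\subset K_0$ or $I_J\supsetneq K_0$. In the latter case $I_J=I_{K_0}$, because every element of $\mathcal G$ containing $K_0$ contains $J$.

**Step 1: $\mathcal N_1$ and $\mathcal N_2$.** Group the arcs $J\in\mathcal N_1$, $J\subset K_0$, by the value of $I=I_J$. For each $I\subset K_0$, Lemma 5 bounds the sum of $|J|$ by $C(\delta)|I|$. For the one possible $I=I_{K_0}\supsetneq K_0$, Lemma 5 bounds it by $C(\delta)|K_0|$, as all $J$ lie in $K_0$. So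
$$\sum_{J\in\mathcal N_1,\,J\subset K_0}|J|\le C(\delta)\Big(\sum_{I\in\mathcal G,\,I\subset K_0}|I|+|K_0|\Big)\le C(\delta)|K_0|.$$
For $\mathcal N_2$ the same works with $p$ in place of the constant of Lemma 5, since for each $I$ only $p$ levels of $J$ occur.

**Step 2: arcs at the ends of arcs of $\mathcal G$.** For dyadic $K\ne\mathbb T$ let $\partial K$ be the set of dyadic $L\subset K$ having a common endpoint with $K$, including $L=K$. There are two such $L$ for each level below that of $K$, so $\sum_{L\in\partial K}|L|=|K|(1+2(\frac12+\frac14+\cdots))=3|K|$. Let $\mathcal L=\bigcup_{K\in\mathcal G\setminus\{\mathbb T\}}\partial K$. We claim that $\mathcal L$ has packing constant $3/\theta+3$. Let $L\in\partial K$, $L\subset K_0$. If $K\subset K_0$, such $L$ have total at most $3\sum_{K\in\mathcal G,K\subset K_0}|K|\le3|K_0|/\theta$. Otherwise $K\supsetneq K_0$. The common endpoint of $L$ and $K$ lies in $\bar K_0$, and it is not in the interior of $K_0\subset K$. Hence it is an endpoint of $K_0$, and $L\in\partial K_0$. Such $L$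 have total at most $3|K_0|$.

**Step 3: if $J,J'$ are neighbours and $I_J\ne I_{J'}$, then $J\in\mathcal L$ or $J'\in\mathcal L$.** If both $I_J$ and $I_{J'}$ contained both $J$ and $J'$, minimality would give $I_J\subset I_{J'}\subset I_J$. So some $K\in\{I_J,I_{J'}\}$ contains exactly one of $J,J'$; call it $L$, and the other $L'$. In particular $K\ne\mathbb T$. If $L'\cap K\ne\emptyset$, then $L'\supsetneq K\supset L$, and $|L'|\le2|L|$ forces $L=K\in\partial K$. If $L'\cap K=\emptyset$, then $\bar L'$ misses the interior of $K$. A common point of $\bar L$ and $\bar L'$ lies in $\bar L\subset\bar K$ and is interior neither to $K$ nor to $L$, so it is an endpoint of both. So $L\in\partial K$ again.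

**Step 4: $\mathcal N_3$.** By Step 3 each $J\in\mathcal N_3$ equals or neighbours some $L\in\mathcal L$. If $J\subset K_0$, then $|L|\le2|J|\le2|K_0|$ and $\bar L$ meets $\bar K_0$, so $L$ lies in one of at most $3$ dyadic arcs of length $\min(1,2|K_0|)$ whose closures meet $\bar K_0$. Each $L$ serves at most $9$ arcs $J$, each with $|J|\le2|L|$. By Step 2, $\sum_{J\in\mathcal N_3,J\subset K_0}|J|\le18\cdot3\cdot(3/\theta+3)\cdot2|K_0|=C(\delta)|K_0|$. $\square$

Put $N=\bigcup_{J\in\mathcal N}T(J)$. Off $N$ the index is good: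
$$z\in\mathbb D\setminus N\ \Longrightarrow\ |f_{i(z)}(z)|\ge\tfrac\delta2-\tfrac\delta4=\tfrac\delta4.\tag{10}$$
Indeed let $z\in T(J)$, $J\notin\mathcal N$, $I=I_J$. As $J\notin\mathcal N_2$, (7) gives $|f_{i(I),J}|\ge\delta/2$. As $J\notin\mathcal N_1$, $|f_{i(I)}(z)-f_{i(I),J}|\le\delta/4$.

**Smoothing.** For $S\subset\{1,\dots,k\}$ let $\chi_S(z)=1$ if $i(z)\in S$ and $0$ otherwise; it is constant on each $T(J)$, hence Borel. Fix $\omega\in C^\infty(\mathbb C)$, $\omega\ge0$, supported in $\{|\zeta|\le\frac12\}$, with $\int\omega\,dA=1$, and put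
$$k(z,w)=s(z)^{-2}\,\omega\Big(\frac{w-z}{s(z)}\Big),\qquad\tilde\chi_S(z)=\int\chi_S(w)\,k(z,w)\,dA(w).$$
The kernel is smooth in $(z,w)\in\mathbb D\times\mathbb C$. For $z$ in a compact subset of $\mathbb D$ the supports of $k(z,\cdot)$ lie in a fixed compact subset of $\mathbb D$, so one may differentiate under the integral. Thus $\tilde\chi_S\in C^\infty(\mathbb D)$, and $0\le\tilde\chi_S\le1$ since $\int k(z,w)\,dA(w)=1$. With $\zeta=(w-z)/s(z)$ and $\bar\partial s=-z/16$,
$$\bar\partial_z(s^{-2})=-2s^{-3}\bar\partial s,\qquad\bar\partial_z\zeta=-\frac{w-z}{s^2}\bar\partial s,\qquad\bar\partial_z\bar\zeta=-\frac1s-\frac{\bar w-\bar z}{s^2}\bar\partial s,$$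
and $|w-z|\le s$ on the support, so $|\bar\partial_zk(z,w)|\le Cs(z)^{-3}1_{\Delta_z}(w)$. Hence
$$|\bar\partial\tilde\chi_S(z)|\le\frac C{s(z)}\le\frac C{1-|z|}.\tag{11}$$
Moreover
$$z\notin N\ \Longrightarrow\ \tilde\chi_S(z)=\chi_S(z),\qquad\bar\partial\tilde\chi_S(z)=0.\tag{12}$$
To see this, let $z\in T(J)$, $J\notin\mathcal N_3$. By Lemma 3(a) every $T(J')$ meeting $\Delta_z$ has $J'=J$ or $J'$ a neighbour of $J$, so $I_{J'}=I_J$, and $\chi_S$ equals the constant $c=\chi_S(z)$ on $\Delta_z$. Since $k(z,\cdot)$ and $\bar\partial_zk(z,\cdot)$ vanish off $\Delta_z$ and $\int k(\cdot,w)\,dA(w)\equiv1$, we get $\tilde\chi_S(z)=c$ and $\bar\partial\tilde\chi_S(z)=c\int\bar\partial_zk(z,w)\,dA(w)=c\,\bar\partial(1)=0$.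

Finally, by (11) $\int_{T(J)}|\bar\partial\tilde\chi_S|\,dA\le\frac C{|J|}\cdot C|J|^2=C|J|$. By (12) only $J\in\mathcal N$ contribute, so Lemma 6 gives
$$\int_{Q_I}|\bar\partial\tilde\chi_S|\,dA\le CA|I|\qquad\text{for every dyadic }I.\tag{13}$$

## 10. Functions with $F(h_l)\approx0$ that are large on $N$

**Purpose.** This is the point at which the dependence on $k$ disappears. We want combinations of all the $f_i$ on which $F$ is $O(\varepsilon)$ with a constant independent of $k$. Expanding $F(\sum f_ig_i)$ term by term costs a factor $k$. Random signs avoid this for sums of the special form $\sum f_ie_i^2$ with $\sum|e_i|\le M$, and the interpolation theorem produces such $e_i$ with $\sum f_ie_i^2$ large at prescribed points of $N$.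

**Lemma 7.** There are $L=L(\delta)$, $M=M(\delta)\ge1$ and $h_1,\dots,h_L\in H^\infty$ with $\|h_l\|\le M^2$, $|F(h_l)|\le11\varepsilon M^2$, and $\max_l|h_l|\ge\delta/2$ on $N$.

*Proof.* Let $M=M(\frac1{17},4A(\delta))$ be the constant of the interpolation theorem, and $\tau=\delta/(4M^2)$.

**Step 1: a net of points in the boxes, split into interpolating sequences.** For $z,w\in T(J)$ we have $|1-\bar zw|\ge1-|z|\ge|J|/2$, so $\rho(z,w)\le2|z-w|/|J|$. As $T(J)$ has diameter $\le C|J|$, it can be covered by $P=P(\tau)$ sets of diameter at most $\tau|J|/2$. So there are points $w_{J,1},\dots,w_{J,P}\in T(J)$, repetitions allowed, such that each $z\in T(J)$ has $\rho(z,w_{J,q})\le\tau$ for some $q$. Colour the dyadic arcs with $9$ colours so that neighbours get different colours: go through an enumeration and give each arc a colour not used by its at most $8$ neighbours. For each $q$ and each colour, let $(w_n)$ be the sequence of all $w_{J,q}$ with $J\in\mathcal N$ of that colour. By Lemma 3(b) it is $\frac1{17}$-separated. By Lemma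 6, and since $1-|w_{J,q}|\le|J|$, the measure $\sum(1-|w_n|)\delta_{w_n}$ gives each dyadic box $Q_I$ mass at most $A|I|$, so it is Carleson with constant $4A$.

**Step 2: the functions.** Take the functions $E_n$ of the interpolation theorem for this sequence. By (4) choose $i_n$ with $|f_{i_n}(w_n)|\ge\delta$, and put
$$e_i=\sum_{n:\,i_n=i}E_n\quad(1\le i\le k),\qquad h=\sum_{i=1}^kf_ie_i^2.$$
The series converge pointwise with partial sums bounded by $M$, so $e_i\in H^\infty$ by Montel's theorem, and
$$\sum_i|e_i|\le\sum_n|E_n|\le M\ \text{ on }\mathbb D,\qquad\|h\|\le\sup\Big(\sum_i|e_i|\Big)^2\le M^2.$$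
At $w_n$ we have $e_i(w_n)=1$ if $i=i_n$ and $0$ otherwise, so $|h(w_n)|=|f_{i_n}(w_n)|\ge\delta$. By (2), $|h(z)-h(w_n)|\le2M^2\rho(z,w_n)$, so $|h(z)|\ge\delta-2M^2\tau=\delta/2$ whenever $\rho(z,w_n)\le\tau$. Every $z\in N$ is within $\tau$ of some $w_{J,q}$, $J\in\mathcal N$. So the $L=9P$ functions so obtained satisfy $\max_l|h_l|\ge\delta/2$ on $N$.

**Step 3: the estimate of $F(h)$ by random signs.** For $\sigma\in\{\pm1\}^k$ let
$$P_\sigma=\sum_i\sigma_if_ie_i,\qquad R_\sigma=\sum_i\sigma_ie_i.$$
Both have norm at most $M$. The average of $\sigma_i\sigma_{i'}$ over $\sigma$ is $1$ if $i=i'$ and $0$ otherwise, so $h$ is the average of $P_\sigma R_\sigma$ and the average of $F(P_\sigma)F(R_\sigma)$ is $\sum_iF(f_ie_i)F(e_i)$. Averaging (1) gives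
$$\Big|F(h)-\sum_iF(f_ie_i)F(e_i)\Big|\le\varepsilon M^2 .$$
Now $|F(f_ie_i)|\le|F(f_i)||F(e_i)|+\varepsilon M\le2\varepsilon\cdot2M+\varepsilon M=5\varepsilon M$ by (4). And for suitable $|\lambda_i|=1$,
$$\sum_i|F(e_i)|=F\Big(\sum_i\lambda_ie_i\Big)\le\|F\|M\le2M.$$
So $|F(h)|\le\varepsilon M^2+5\varepsilon M\cdot2M=11\varepsilon M^2$. $\square$

Put $H(z)=\max_l|h_l(z)|$, so $H\le M^2$ on $\mathbb D$ and $H\ge\delta/2$ on $N$.

## 11. A $\bar\partial$-equation with a bound inside the disc

**Purpose.** Duality gives solutions of $\bar\partial v=\psi$ bounded on $\mathbb T$. We need them bounded on all of $\mathbb D$, because in Section 12 they are multiplied by $h_l(z)$ and compared pointwise with $H(z)$.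

**Lemma 8.** Let $\psi$ be a bounded measurable function with compact support in $\mathbb D$ such that $\int|u||\psi|\,dA\le a\|u\|_{H^1}$ for all $u\in H^1$ and $|\psi(\zeta)|\le b/(1-|\zeta|)$. Then there is a continuous $v$ on $\mathbb D$ with $\bar\partial v=\psi$ in the sense of distributions and $|v|\le a+24b$ on $\mathbb D$.

*Proof.* **Step 1: a solution bounded on $\mathbb T$.** Let $v_0(z)=\frac1\pi\int\frac{\psi(\zeta)}{z-\zeta}\,dA(\zeta)$. It is continuous on $\mathbb C$, and $\bar\partial v_0=\psi$. Let $u=zu_1\in H^1_0$. On $\mathbb T$, $u\,dm=u_1\,\frac{dz}{2\pi i}$. As $\psi$ has compact support in $\mathbb D$, Fubini and Cauchy's formula for $H^1$ give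
$$\int_{\mathbb T}v_0u\,dm=\frac1\pi\int\psi(\zeta)\Big[\frac1{2\pi i}\int_{\mathbb T}\frac{u_1(z)}{z-\zeta}\,dz\Big]dA(\zeta)=\frac1\pi\int\psi u_1\,dA,$$
of modulus at most $\frac a\pi\|u\|_1$. By duality there is $g\in H^\infty$ with $\|v_0-g\|_{L^\infty(\mathbb T)}\le a/\pi$. In detail: by Hahn–Banach the functional $u\mapsto\int v_0u\,dm$ on $H^1_0\subset L^1$ extends to $L^1$ with the same norm, so it is given by some $v'\in L^\infty$ with $\|v'\|_\infty\le a/\pi$, and $g=v_0-v'$ annihilates $H^1_0$, so $g\in H^\infty$. Put $v=v_0-g$, which is continuous on $\mathbb D$ with $\bar\partial v=\psi$.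

**Step 2: a formula for the interior values.** Let $\mathcal P$ denote the Poisson extension of boundary values. On $\mathbb T$, $\frac1{z-\zeta}=\frac{\bar z}{1-\zeta\bar z}$, and the right side is harmonic in $z\in\mathbb D$ and continuous on $\overline{\mathbb D}$, uniformly for $\zeta$ in the support of $\psi$. So $\mathcal P[v_0](z)=\frac1\pi\int\psi(\zeta)\frac{\bar z}{1-\zeta\bar z}\,dA(\zeta)$. Since $\mathcal P[g]=g$,
$$v(z)-\mathcal P[v](z)=v_0(z)-\mathcal P[v_0](z)=\frac1\pi\int\psi(\zeta)\,\frac{1-|z|^2}{(z-\zeta)(1-\zeta\bar z)}\,dA(\zeta),$$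
because $(1-\zeta\bar z)-\bar z(z-\zeta)=1-|z|^2$. Also $|\mathcal P[v]|\le a/\pi$.

**Step 3: the part with $\rho(z,\zeta)\ge\frac12$.** Here $|z-\zeta|\ge\frac12|1-\bar z\zeta|$, so the kernel is at most $2\frac{1-|z|^2}{|1-\bar z\zeta|^2}=2|u(\zeta)|$ with $u(\zeta)=\frac{1-|z|^2}{(1-\bar z\zeta)^2}$. On $\mathbb T$, $|u|$ is the Poisson kernel of $z$, so $\|u\|_{H^1}=1$. This part contributes at most $2a/\pi$.

**Step 4: the part with $\rho(z,\zeta)<\frac12$.** First, $1-|\zeta|\ge\frac13(1-|z|)$. This is clear if $|\zeta|\le|z|$. Otherwise put $x=1-|z|$, $y=1-|\zeta|<x$. From $\rho(z,\zeta)\ge\rho(|z|,|\zeta|)=\frac{x-y}{x+y-xy}$ we get $x-y<\frac12(x+y)$, so $y>x/3$. Second, from $|z-\zeta|<\frac12|1-\bar z\zeta|\le\frac12(1-|z|^2+|z-\zeta|)$ we get $|z-\zeta|<1-|z|^2\le2(1-|z|)$. Third, $\frac{1-|z|^2}{|1-\zeta\bar z|}\le\frac{1-|z|^2}{1-|z|}\le2$. Since $\int_{|z-\zeta|<R}\frac{dA(\zeta)}{|z-\zeta|}=2\pi R$, this part contributes at most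
$$\frac1\pi\cdot\frac{3b}{1-|z|}\cdot2\cdot2\pi\cdot2(1-|z|)=24b.$$
In total $|v|\le\frac a\pi+\frac{2a}\pi+24b\le a+24b$. $\square$

## 12. Almost idempotents in $H^\infty$

**Purpose.** We replace $\tilde\chi_S$ by a holomorphic function, at a pointwise cost controlled by $H$.

**Lemma 9.** There is $C_0=C_0(\delta)\ge1$ such that for every $S\subset\{1,\dots,k\}$ there is $G_S\in H^\infty$ with $\|G_S\|\le C_0$ and $|G_S-\tilde\chi_S|\le C_0H$ on $\mathbb D$.

*Proof.* Let $|h|^2=\sum_l|h_l|^2$, so $|h|\ge\delta/2$ on $N$. Put $\psi_l=\bar h_l|h|^{-2}\,\bar\partial\tilde\chi_S$ on $N$ and $\psi_l=0$ off $N$. Since $\bar\partial\tilde\chi_S=0$ off $N$ by (12),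
$$\sum_lh_l\psi_l=\bar\partial\tilde\chi_S\ \text{ on }\mathbb D,\qquad|\psi_l|\le\tfrac2\delta|\bar\partial\tilde\chi_S|.$$
Let $0<r<1$. The function $\psi_l1_{\{|z|<r\}}$ is bounded, measurable, with compact support. By (13), $|\psi_l|\,dA$ is a Carleson measure with constant $C(\delta)$, so the Carleson embedding theorem gives the first hypothesis of Lemma 8 with $a\le C(\delta)$, and (11) gives the second with $b\le C(\delta)$, uniformly in $r$. Let $v_l^r$ be the solutions from Lemma 8; $|v_l^r|\le C(\delta)$. On $|z|<r$ the continuous function $G^r=\tilde\chi_S-\sum_lh_lv_l^r$ satisfies $\bar\partial G^r=\bar\partial\tilde\chi_S-\sum_lh_l\psi_l=0$ in the sense of distributions, so it is holomorphic by Weyl's lemma. Moreover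
$$|G^r-\tilde\chi_S|\le C(\delta)\sum_l|h_l|\le C(\delta)\,L\,H,$$
and $|G^r|\le1+C(\delta)LM^2$ because $H\le M^2$. By Montel's theorem a sequence $r\to1$ gives $G^r\to G_S$ locally uniformly on $\mathbb D$, and $G_S$ inherits both bounds. $\square$

## 13. The ultrafilter of large index sets: end of the proof of Theorem 1

Fix one $G_S$ for each $S$. Let
$$\gamma=\min\Big\{\frac\delta{16},\frac1{4(2C_0+1)}\Big\},$$
and let $\varepsilon=\varepsilon(\delta)\le\frac18$ satisfy
$$11\varepsilon M^2\le\gamma,\qquad2\varepsilon\le\gamma,\qquad\varepsilon\le\varepsilon_1\big(L+3,\ \gamma/\max(M^2,C_0)\big),$$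
with $\varepsilon_1$ from Lemma 2. These conditions depend only on $\delta$.

**Step 1: finding points that imitate $F$ on a few functions.** We claim: *given $S_1,S_2,S_3\subset\{1,\dots,k\}$, or $S_1$ and one $f_i$, there is $z\in\mathbb D\setminus N$ with*
$$|F(G_{S_j})-\chi_{S_j}(z)|\le\tfrac14\ \text{ for all }j\tag{14}$$
*(and $|f_i(z)-F(f_i)|<\gamma$ in the second case).* Apply Lemma 2 to the at most $L+3$ functions $h_l/M^2$ $(l\le L)$, $G_{S_j}/C_0$ (and $f_i$), with tolerance $\gamma/\max(M^2,C_0)$. This gives $z$ with $|h_l(z)|<\gamma+|F(h_l)|\le\gamma+11\varepsilon M^2\le2\gamma<\delta/2$ for all $l$, so $z\notin N$ by Lemma 7, and $H(z)\le2\gamma$. By (12) and Lemma 9, $|G_{S_j}(z)-\chi_{S_j}(z)|\le C_0H(z)\le2C_0\gamma$. As $|G_{S_j}(z)-F(G_{S_j})|<\gamma$, (14) follows from $(2C_0+1)\gamma\le\frac14$. In the second case $|f_i(z)-F(f_i)|<\gamma$ as well, since $\max(M^2,C_0)\ge1$.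

**Step 2: the finite-set argument.** Let
$$\mathcal U=\{S\subset\{1,\dots,k\}:|F(G_S)-1|\le\tfrac14\}.$$
Since $\chi_{S_j}(z)\in\{0,1\}$, (14) says: for any $S_1,S_2,S_3$ there is $z\in\mathbb D\setminus N$ such that $S_j\in\mathcal U$ if and only if $i(z)\in S_j$, for $j=1,2,3$. Therefore $\emptyset\notin\mathcal U$; exactly one of $S,S^c$ is in $\mathcal U$; and $S,S'\in\mathcal U$ implies $S\cap S'\in\mathcal U$ (take $S_3=S\cap S'$). If no singleton were in $\mathcal U$, all complements of singletons would be, and so would their intersection $\emptyset$, which is impossible. So $\{i_0\}\in\mathcal U$ for some $i_0$.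

**Step 3: the contradiction.** Apply Step 1 to $S_1=\{i_0\}$ and $f_{i_0}$. There is $z\in\mathbb D\setminus N$ with $i(z)=i_0$ and
$$|f_{i_0}(z)|<\gamma+|F(f_{i_0})|\le\gamma+2\varepsilon\le2\gamma<\delta/4.$$
But (10) gives $|f_{i_0}(z)|\ge\delta/4$, a contradiction.

So, for $0<\delta_0<1$, if $F$ is $\varepsilon(\delta_0/6)$-multiplicative and satisfies (3), then $\|F-\varphi\|<\delta_0$ for some $\varphi\in\mathcal M$. If $|F(1)-1|\le2\varepsilon$ fails, then $\|F\|\le2\varepsilon$ by Lemma 1, which is $<\delta_0$ after decreasing $\varepsilon$ so that $2\varepsilon<\delta_0$; take $\varphi=0$. For $\delta_0\ge1$ use the $\varepsilon$ of a smaller $\delta_0$. This proves Theorem 1. $\blacksquare$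

Observe where $k$ was handled: Lemma 2 was used only for $L+3$ functions, the random signs absorbed the sum over $i$, and the finiteness of $k$, not its size, was used for the ultrafilter.

## 14. Vector-valued versions, point evaluations, and quotient algebras

The following supplements are not used in the proof of Theorem 1.

**Theorem 2.**

(a) For every $\delta_0>0$ there is one $\varepsilon>0$ that works in Theorem 1 simultaneously for all algebras $A_E=\ell^\infty(E,H^\infty(\mathbb D))$, $E$ an arbitrary nonempty set.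

(b) For every $\delta>0$ there is $\varepsilon>0$ such that for every $\varepsilon$-multiplicative $F$ on $H^\infty$ with $|F(1)|\ge\frac12$ and every finite set $f_1,\dots,f_n$ in the unit ball ($n$ arbitrary) there is $z\in\mathbb D$ with $|F(f_j)-f_j(z)|<\delta$ for all $j$.

(c) Let $A$ be $H^\infty$, or any commutative unital Banach algebra with $\|1\|=1$ having the property, and let $I$ be a proper closed ideal. Let $\mathcal M_A$ be the set of nonzero multiplicative functionals on $A$, and $h(I)=\{\varphi\in\mathcal M_A:\varphi|_I=0\}$. Then $A/I$ has the property if and only if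
$$\forall\delta>0\ \exists\eta>0:\quad\varphi\in\mathcal M_A,\ \|\varphi|_I\|<\eta\ \Longrightarrow\ \operatorname{dist}_{A^*}(\varphi,h(I))<\delta.\tag{15}$$
In particular, for $u$ nonconstant inner, $H^\infty/uH^\infty$ has the property if and only if for every $\delta>0$ there is $\eta>0$ such that $\varphi\in\mathcal M$, $|\varphi(u)|<\eta$ imply $\|\varphi-\varphi'\|<\delta$ for some $\varphi'\in\mathcal M$ with $\varphi'(u)=0$.

Compare (b) with Lemma 2: there $\varepsilon$ depended on the number of functions, here it does not.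

*Proof of (a).* View $A_E$ as an algebra of functions on $\mathbb D\times E$ with the sup norm. Lemma 1 holds in every Banach algebra with a unit of norm $1$. The corona theorem with bounds holds on $A_E$ with the same constants: solve for each $e\in E$, and the uniform bounds put the solutions in $A_E$. So Lemma 2 holds with the same $\varepsilon_1$ and a point $(z,e)\in\mathbb D\times E$. The set of nonzero multiplicative functionals on $A_E$ is weak\*-compact and contains the evaluations at points $(z,e)$, so the reduction of Section 4 gives $f_1,\dots,f_k\in A_E$ with (4) on $\mathbb D\times E$. Carry out Sections 7–9, the constructions of $e_i$ and $h_l$ in Section 10, and Section 12 for each $e\in E$ separately. All constants $p,\theta,A,M,\tau,P,L,C_0$ depend only on $\delta$, and the labels $l=(q,\text{colour})$ of the functions $h_l$ are the same for all $e$. This yields elements $e_i,h_l,G_S$ of $A_E$, a set $N\subset\mathbb D\times E$ and an index function $i(z,e)$ with the same bounds and with (10) and (12). The estimate of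 $F(h_l)$ in Step 3 of Lemma 7 uses only $\sum_i|e_i|\le M$ on $\mathbb D\times E$, and Section 13 applies word for word with points $(z,e)$.

*Proof of (b).* Take $\varepsilon$ from Theorem 1 for $\delta_0=\min(\delta,1)/4$, and let $\varphi$ be the multiplicative functional obtained. It is nonzero, because $|F(1)|\ge\frac12>\delta_0$. By Carleson's theorem the point evaluations are weak\*-dense in $\mathcal M$. (If some $\varphi\in\mathcal M$ and $f_j$ had $\max_j|f_j-\varphi(f_j)|\ge c>0$ on $\mathbb D$, the corona theorem, after scaling, would give $\sum(f_j-\varphi(f_j))g_j=1$, and applying $\varphi$ gives $0=1$.) So some $z\in\mathbb D$ has $|\varphi(f_j)-f_j(z)|<\delta/2$ for all $j$, and $|F(f_j)-f_j(z)|<\frac\delta4+\frac\delta2<\delta$.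

*Proof of (c).* If $A=H^\infty$, it has the property by Theorem 1. Let $\pi:A\to A/I$. Then $(A/I)^*=I^\perp$ isometrically, and nonzero multiplicative functionals on $A/I$ correspond to $h(I)$.

**Step 1: (15) is sufficient.** Given $\delta$, take $\eta$ from (15) for $\delta/2$, and $\varepsilon$ from the property of $A$ for $\min(\eta,\delta/2)$. If $F$ is $\varepsilon$-multiplicative on $A/I$, then so is $F\circ\pi$ on $A$, as $\|\pi(a)\|\le\|a\|$. Hence $\|F\circ\pi-\varphi\|<\min(\eta,\delta/2)$ with $\varphi$ multiplicative on $A$. If $\varphi=0$, then $\|F\|=\|F\circ\pi\|<\delta$. Otherwise $\|\varphi|_I\|<\eta$, since $F\circ\pi$ vanishes on $I$. So some $\varphi'\in h(I)$ has $\|\varphi-\varphi'\|<\delta/2$, and $\|F\circ\pi-\varphi'\|<\delta$.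

**Step 2: (15) is necessary.** It is enough to treat $0<\delta<\frac12$. Let $\varepsilon$ be given by the property of $A/I$ for $\delta/2$, and let $0<\eta\le\min(\varepsilon/4,\delta/4)$. Let $\varphi\in\mathcal M_A$, $\|\varphi|_I\|<\eta$. Extend $\varphi|_I$ by Hahn–Banach to $\chi\in A^*$ with $\|\chi\|<\eta$, and put $\Psi=\varphi-\chi\in I^\perp$. Expanding,
$$\Psi(ab)-\Psi(a)\Psi(b)=-\chi(ab)+\varphi(a)\chi(b)+\chi(a)\varphi(b)-\chi(a)\chi(b),$$
so $|\Psi(ab)-\Psi(a)\Psi(b)|\le\eta(1+1+1+\eta)\|a\|\|b\|\le4\eta\|a\|\|b\|$. The left side depends only on the cosets of $a$ and $b$ ($I$ is an ideal and $\Psi|_I=0$), so passing to infima over cosets, $\Psi$ is $4\eta$-multiplicative, hence $\varepsilon$-multiplicative, on $A/I$. So $\|\Psi-\varphi'\|<\delta/2$ with $\varphi'$ multiplicative on $A/I$. Here $\varphi'\ne0$, since $|\Psi(1)|\ge1-\eta>\delta/2$ while $\|\pi(1)\|\le1$. Thus $\varphi'\in h(I)$ and $\|\varphi-\varphi'\|<\eta+\delta/2<\delta$.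

**Step 3: inner functions.** Let $u$ be nonconstant inner and $I=uH^\infty$. Since $\|ug\|=\|g\|$, $I$ is closed. It is proper: if $1/u\in H^\infty$, then $1/u$ has boundary values of modulus $1$, so $|1/u|\le1$ on $\mathbb D$, which together with $|u|\le1$ makes $|u|\equiv1$ and $u$ constant. From $\varphi(ug)=\varphi(u)\varphi(g)$, $\|ug\|=\|g\|$ and $\|\varphi\|=1$ we get $\|\varphi|_I\|=|\varphi(u)|$ for $\varphi\in\mathcal M$, and $h(I)=\{\varphi\in\mathcal M:\varphi(u)=0\}$. So (15) becomes the stated condition. $\blacksquare$
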